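# A 2-weakly amenable Banach algebra that is not 4-weakly amenable

## 1. Derivations on three small matrix algebras

Let $A_1$ be the algebra of complex matrices $\begin{pmatrix} a&\xi\\ 0&0\end{pmatrix}$, written as pairs $(a,\xi)$ with product $(a,\xi)(b,\eta)=(ab,a\eta)$. With $p=(1,0)$ and $q=(0,1)$ the multiplication table is
$$p^2=p,\qquad pq=q,\qquad qp=0,\qquad q^2=0 .$$
Let us find every linear map $D:A_1\to A_1$ with $D(xy)=D(x)y+xD(y)$. Write $D(p)=\alpha p+\sigma q$ and $D(q)=\gamma p+tq$. From $p^2=p$ we get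
$$\alpha p+\sigma q=D(p)p+pD(p)=\alpha p+(\alpha p+\sigma q),$$
so $\alpha=0$. From $qp=0$ we get $0=D(q)p+qD(p)=\gamma p$, so $\gamma=0$. The relations $pq=q$ and $q^2=0$ give nothing more. So $D(p)=\sigma q$ and $D(q)=tq$ with $\sigma,t$ free.

Which of these are commutators? For $w=up+\Xi q$ we compute $pw-wp=\Xi q$ and $qw-wq=-uq$. Hence $w=-tp+\sigma q$ gives back $D$. Every derivation of $A_1$ is a commutator with an element of $A_1$.

Now let the second slot be two-dimensional: $A_2=\mathbb C\oplus\mathbb C^2$ with the same formula $(a,\xi)(b,\eta)=(ab,a\eta)$. For any $2\times2$ matrix $M$ put $D(a,\xi)=(0,M\xi)$. Then $D((a,\xi)(b,\eta))=(0,aM\eta)=(a,\xi)D(b,\eta)$ and $D(a,\xi)(b,\eta)=(0,M\xi)(b,\eta)=0$, so $D$ is a derivation. The commutator with $(u,\Xi)$ is $(a,\xi)\mapsto(0,a\Xi-u\xi)$, so $D$ is a commutator only if $M$ is a scalar matrix. The matrix $M=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ gives a derivation that is not a commutator.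

Finally let $A_3=\mathbb C^2\oplus\mathbb C^2$, where the first $\mathbb C^2$ acts coordinatewise on the second. The map $(a,\xi)\mapsto(0,M\xi)$ is now a derivation exactly when $M(a\eta)=aM\eta$ for all $a,\eta\in\mathbb C^2$, that is, when $M$ is diagonal. For $M=\mathrm{diag}(t_1,t_2)$ it is the commutator with $(u,0)$, $u=(-t_1,-t_2)$. The larger acting algebra has destroyed the bad maps and implemented the good ones.

So in algebras of this shape the interesting derivations come from module maps $\xi\mapsto M\xi$, and the issue is whether such a map is multiplication by an element of the acting algebra. In infinite dimensions there is a new feature: we may let $D$ take values in the bidual $A^{**}$, or in the fourth dual $A^{(4)}$, or further up. In finite dimensions these spaces are all $A$. In general they grow. Suppose that all derivations into $A^{**}$ are commutators. Must the same be true for derivations into $A^{(4)}$? The small examples suggest how to look for a counterexample: find a module map that has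 nowhere to go in the bidual but somewhere to go in the fourth dual.

## 2. Higher duals as bimodules

Scalars are complex. For a Banach space $Z$ let $Z^{(n)}$ be its $n$-th dual, $Z^{(0)}=Z$. We identify a space with its canonical images in its even higher duals. For an operator $R$, $R^{(k)}$ is its $k$-th adjoint.

**Definition (dual actions).** Let $A$ be a Banach algebra. Each $A^{(n)}$ is a Banach $A$-bimodule, where inductively
$$(a\cdot f)(x)=f(x\cdot a),\qquad (f\cdot a)(x)=f(a\cdot x)\qquad(a\in A,\ f\in A^{(n)},\ x\in A^{(n-1)}).$$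
The same formulas define the dual of any Banach bimodule. If $X$ is only a left module, then $X^*$ is a right module by $(f\cdot a)(x)=f(ax)$, $X^{**}$ is a left module, and so on. A module over a unital algebra is unital if the unit acts as the identity. It is contractive if $\|a\cdot x\|\le\|a\|\|x\|$. A bimodule is symmetric if $a\cdot x=x\cdot a$ always.

**Definition (derivations).** A derivation $D:A\to X$ into an $A$-bimodule is a linear map with $D(ab)=D(a)\cdot b+a\cdot D(b)$. It is inner if $D=\delta_x$ for some $x\in X$, where $\delta_x(a)=a\cdot x-x\cdot a$. We write $H^1(A,X)$ for the space of continuous derivations modulo the inner ones. The algebra $A$ is $n$-weakly amenable if every continuous derivation $A\to A^{(n)}$ is inner. Weak amenability is the case $n=1$.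

For instance, $A_1$ above is $2m$-weakly amenable for every $m$, since $A_1^{(2m)}=A_1$ and all derivations $A_1\to A_1$ are inner. The algebra $A_2$ is $2m$-weakly amenable for no $m$.

We use the following elementary facts all the time.

* (D1) If $a$ acts on the left module $X$ by $L_ax=ax$, then it acts on $X^{(2m)}$ by $L_a^{(2m)}$. The action of a fixed element on a dual module is an adjoint map, hence weak*-continuous.
* (D2) The canonical embedding $Z\to Z^{**}$ of a module is a module map: $(a\cdot\hat x)(f)=(f\cdot a)(x)=f(a\cdot x)$ for a left action, and similarly on the right. The adjoint of a module map is a module map. For an operator $R:Y\to Z$, $R^{**}$ extends $R$, so $R^{(2m)}$ extends $R^{(2k)}$ for $k\le m$.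
* (D3) If $Rz=g(z)x$ with $g\in Y^*$ and $x\in Z$, then $R^*f=f(x)g$ and $R^{**}w=\langle w,g\rangle x$. By induction $R^{(2m)}w=\langle w,g\rangle x$, with $g\in Y^*\subset Y^{(2m-1)}$ and $x\in Z\subset Z^{(2m)}$.
* (D4) If $M\subset W$ is a closed subspace, then $M^\perp=\{v\in W^*:v|_M=0\}\cong(W/M)^*$, and $M^\perp=0$ iff $M=W$.

In particular, for a Banach space $E$ the notation $(E^*)^\perp\subset E^{(2m)}$ means the set of $v$ with $\langle v,g\rangle=0$ for all $g\in E^*\subset E^{(2m-1)}$.

## 3. The projection $A^{(4)}\to A^{**}$ and its kernel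

The sensible first attempt is to compare the two levels by a map. The following is a result of Dales, Ghahramani and Grønbæk.

**Proposition 1.** For each $n\ge1$, $(n+2)$-weak amenability implies $n$-weak amenability.

*Proof.* Let $\kappa:A^{(n)}\to A^{(n+2)}$ and $i:A^{(n-1)}\to A^{(n+1)}$ be the canonical embeddings, and let $P=i^*:A^{(n+2)}\to A^{(n)}$. All are bimodule maps by (D2). For $F\in A^{(n)}$ and $x\in A^{(n-1)}$, $\langle P\kappa F,x\rangle=\langle\kappa F,ix\rangle=\langle ix,F\rangle=\langle F,x\rangle$, so $P\kappa=\mathrm{id}$. If $D:A\to A^{(n)}$ is a continuous derivation, then $\kappa D$ is a continuous derivation into $A^{(n+2)}$. So $\kappa D=\delta_y$ for some $y$, and $D=P\kappa D=\delta_{Py}$. $\square$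

Let us try to go upward from $2$ to $4$ with the same map $P:A^{(4)}\to A^{**}$. Let $A$ be $2$-weakly amenable and let $D:A\to A^{(4)}$ be a continuous derivation. Then $PD=\delta_y$ with $y\in A^{**}$, and $D-\delta_{\kappa y}$ takes its values in
$$\ker P=\{F\in A^{(4)}:\ F \text{ vanishes on } A^*\}=(A^*)^\perp .$$
Here the argument stops. As a bimodule $A^{(4)}=\kappa(A^{**})\oplus\ker P$, and $2$-weak amenability speaks only about the first summand. If $A$ is reflexive, then $\ker P=0$ and levels $2$ and $4$ agree. Otherwise $\ker P\neq0$. A counterexample is exactly a $2$-weakly amenable algebra with a continuous derivation into $(A^*)^\perp$ that is not inner.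

On the odd side, a weakly amenable Banach algebra need not be $3$-weakly amenable (Zhang). For the even side the answer is also negative, at every step.

**Theorem A.** Let $c$ be the algebra of convergent sequences, $\varphi(a)=\lim a_n$, and let $A=c\oplus c_0\oplus\mathbb C$ with the $\ell^1$-sum norm and product
$$(a,x,\lambda)(a',x',\lambda')=(aa',\,ax',\,\varphi(a)\lambda').$$
Then $A$ is $2$-weakly amenable and not $4$-weakly amenable. Moreover, $A$ is $n$-weakly amenable for every odd $n$. For $m\ge1$, $H^1(A,A^{(2m)})\cong(\ell^1)^\perp\subset c_0^{(2m)}$, which is $0$ iff $m=1$.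

**Theorem B.** For every $m\ge1$ there is a Banach algebra which is $2n$-weakly amenable if and only if $n\le m$. In particular, $2m$-weak amenability never implies $(2m+2)$-weak amenability.

**Theorem C.** For every Banach space $E\ne0$ satisfying condition (BAP) of Section 7 (for instance, $E$ with a shrinking basis) there is an explicit Banach algebra which is always $2$-weakly amenable, and which is $4$-weakly amenable iff it is $2n$-weakly amenable for all $n$ iff $E$ is reflexive.

## 4. Triangular algebras $B\oplus X$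

We now set up in general the shape of $A_1,A_2,A_3$.

**Definition (triangular algebra).** Let $B$ be a Banach algebra with unit $1$, and $X$ a unital contractive left Banach $B$-module. The triangular algebra is $A=B\oplus X$ with the $\ell^1$-norm and $(a,\xi)(b,\eta)=(ab,a\eta)$. For $\xi\in X$ let $R_\xi:B\to X$, $R_\xi b=b\xi$.

Both ways of bracketing $(a,\xi)(b,\eta)(c,\zeta)$ give $(abc,ab\zeta)$, so the product is associative. Also $\|ab\|+\|a\eta\|\le\|a\|(\|b\|+\|\eta\|)$, so the norm is submultiplicative. The element $(1,0)$ is a left identity, but $(0,\xi)(1,0)=0$. That relation does much of the work below.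

**Lemma 2.** On $A^{(2m)}=B^{(2m)}\oplus X^{(2m)}$ ($m\ge0$) and $A^{(2m-1)}=B^{(2m-1)}\oplus X^{(2m-1)}$ ($m\ge1$) the actions are
$$(a,\xi)\cdot(u,\Xi)=(a\cdot u,\ a\cdot\Xi),\qquad (u,\Xi)\cdot(a,\xi)=(u\cdot a,\ R_\xi^{(2m)}u),\tag{1}$$
$$(a,\xi)\cdot(\beta,\psi)=(a\cdot\beta+R_\xi^{(2m-1)}\psi,\ 0),\qquad (\beta,\psi)\cdot(a,\xi)=(\beta\cdot a,\ \psi\cdot a).\tag{2}$$

*Proof.* For $m=0$, (1) is the product. Suppose (1) holds at level $2m-2$ and evaluate at $(u,\Xi)\in A^{(2m-2)}$:
$$\bigl((a,\xi)\cdot(\beta,\psi)\bigr)(u,\Xi)=(\beta,\psi)\bigl((u,\Xi)\cdot(a,\xi)\bigr)=\beta(u\cdot a)+\psi(R_\xi^{(2m-2)}u),$$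
$$\bigl((\beta,\psi)\cdot(a,\xi)\bigr)(u,\Xi)=(\beta,\psi)\bigl((a,\xi)\cdot(u,\Xi)\bigr)=\beta(a\cdot u)+\psi(a\cdot\Xi).$$
This is (2) at level $2m-1$. Now suppose (2) and evaluate at $(\beta,\psi)\in A^{(2m-1)}$:
$$\bigl((a,\xi)\cdot(u,\Xi)\bigr)(\beta,\psi)=(u,\Xi)\bigl((\beta,\psi)\cdot(a,\xi)\bigr)=u(\beta\cdot a)+\Xi(\psi\cdot a),$$
$$\bigl((u,\Xi)\cdot(a,\xi)\bigr)(\beta,\psi)=(u,\Xi)\bigl((a,\xi)\cdot(\beta,\psi)\bigr)=u(a\cdot\beta)+u(R_\xi^{(2m-1)}\psi).$$
This is (1) at level $2m$. $\square$

From (1), for $(u,\Xi)\in A^{(2m)}$,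
$$\delta_{(u,\Xi)}(a,\xi)=\bigl(a\cdot u-u\cdot a,\ a\cdot\Xi-R_\xi^{(2m)}u\bigr).\tag{3}$$

**Definition (implemented maps).** Let $\mathrm{Hom}_B(X,X^{(2m)})$ be the space of bounded left $B$-module maps. Such a map $T$ is implemented if there is $u\in B^{(2m)}$ with $b\cdot u=u\cdot b$ for all $b\in B$ and $T\xi=R_\xi^{(2m)}u$ for all $\xi\in X$.

Informally, $T\xi=u\xi$ with $u$ central. For $A_3$ every module map is implemented. For $A_2$ only the scalar matrices are.

**Lemma 3.** Let $m\ge1$.

(i) If $A=B\oplus X$ is $2m$-weakly amenable, then every $T\in\mathrm{Hom}_B(X,X^{(2m)})$ is implemented.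

(ii) If $B$ is $2m$-weakly amenable and every $T\in\mathrm{Hom}_B(X,X^{(2m)})$ is implemented, then $A$ is $2m$-weakly amenable.

*Proof.* (i) Put $D(a,\xi)=(0,T\xi)$. By (1), $D((a,\xi)(b,\eta))=(0,T(a\eta))=(0,a\cdot T\eta)=(a,\xi)\cdot D(b,\eta)$, and $D(a,\xi)\cdot(b,\eta)=(0\cdot b,R_\eta^{(2m)}0)=0$. So $D$ is a continuous derivation, and $D=\delta_{(u,\Xi)}$ for some $(u,\Xi)$. Evaluate (3) at $(1,0)$: the second coordinate is $\Xi$, so $\Xi=0$. Evaluating at $(a,0)$ gives $a\cdot u=u\cdot a$, and at $(0,\xi)$ gives $T\xi=R_\xi^{(2m)}(-u)$. So $-u$ implements $T$.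

(ii) Let $D:A\to A^{(2m)}$ be a continuous derivation. Write $D(a,0)=(d(a),s(a))$ and $D(0,\xi)=(g(\xi),T\xi)$. We read off what each product relation says, using (1).

The product $(a,0)(b,0)=(ab,0)$ gives
$$(d(ab),s(ab))=(d(a)\cdot b,0)+(a\cdot d(b),a\cdot s(b)).$$
So $d$ is a derivation, hence $d=\delta_u$ for some $u\in B^{(2m)}$. Since $\delta_{(u,0)}(a,0)=(a\cdot u-u\cdot a,0)$, subtracting $\delta_{(u,0)}$ from $D$ lets us assume $d=0$. Also $s(ab)=a\cdot s(b)$. With $b=1$, $s(a)=a\cdot\Xi$, where $\Xi=s(1)$.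

The product $(0,\xi)(1,0)=0$ gives $0=(g(\xi),0)+(0,\xi)\cdot D(1,0)=(g(\xi),0)$, so $g=0$.

The product $(a,0)(0,\xi)=(0,a\xi)$, together with $d=0$, gives $T(a\xi)=a\cdot T\xi$. So $-T$ is a module map, implemented by some $u$ commuting with $B$. By (3), $\delta_{(u,\Xi)}(a,\xi)=(0,a\cdot\Xi+T\xi)=D(a,\xi)$. $\square$

So for a good algebra $B$ everything is decided by module maps $X\to X^{(2m)}$. The simplest good algebra for us is $c$. Let $e$ be its unit and $e_n$ the unit vectors of $c_0=\ker\varphi$.

**Lemma 4.** Every continuous derivation $d$ from $c$ into a symmetric Banach $c$-bimodule is $0$. In particular $c$ is $n$-weakly amenable for all $n$.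

*Proof.* If $p^2=p$, then $d(p)=p\cdot d(p)+d(p)\cdot p=2p\cdot d(p)$. Multiply by $p$: $p\cdot d(p)=2p\cdot d(p)$, so $p\cdot d(p)=0$ and $d(p)=0$. The idempotents $e,e_1,e_2,\dots$ span a dense subspace of $c$, so $d=0$. As $c$ is commutative, induction on the level shows that each $c^{(n)}$ is symmetric. $\square$

## 5. Module maps from $c_0$, from $c$, and from $c_0\oplus\mathbb C$

Take $B=c$. We look for a $c$-module $X$ such that all module maps $X\to X^{**}$ are implemented but some module map $X\to X^{(4)}$ is not. Let $e_n^*\in\ell^1$ be the coordinate functionals. The operator $x\mapsto e_nx=\langle x,e_n^*\rangle e_n$ on $c_0$ has rank one, so (D1) and (D3) give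
$$e_n\cdot v=\langle v,e_n^*\rangle\,e_n\qquad(v\in c_0^{(2m)}).\tag{4}$$

First try $X=c$. If $T\in\mathrm{Hom}_c(c,c^{(2m)})$ and $u=T(e)$, then $T(b)=b\cdot u=u\cdot b=R_b^{(2m)}u$. Everything is implemented, at every level.

Next try $X=c_0$. If $T\in\mathrm{Hom}_c(c_0,c_0^{(2m)})$, then by (4) $Te_n=e_n\cdot Te_n=t_ne_n$ with $|t_n|\le\|T\|$, so $Tx=tx$ with $t\in\ell^\infty$. Although the target is the huge space $c_0^{(2m)}$, the image stays in $c_0$. Lemma 5 below (with $\mu=0$) shows that such a $T$ is implemented, again at every level. So $c\oplus c$ and $c\oplus c_0$ are $2m$-weakly amenable for all $m$, and neither separates the levels.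

In both cases the image of each generator is pinned down by the action. We want a vector of $X$ on which $c_0$ acts as $0$. Its image then need only be killed by $c_0$, and by (4) this means lying in $(\ell^1)^\perp$. That space is zero in $c_0^{**}$ and nonzero in $c_0^{(4)}$. So take
$$X=c_0\oplus\mathbb C,\qquad a\cdot(x,\lambda)=(ax,\varphi(a)\lambda),$$
with the $\ell^1$-norm. It is a unital contractive $c$-module, and $X^{(2m)}=c_0^{(2m)}\oplus\mathbb C$. It is not isomorphic to $c$ as a module: $(0,1)$ is killed by $c_0$, and no nonzero element of $c$ is. The triangular algebra $c\oplus X$ is the algebra $A$ of Theorem A.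

**Lemma 5.** Let $m\ge1$. The elements of $\mathrm{Hom}_c(X,X^{(2m)})$ are exactly the maps
$$T(x,\lambda)=(tx+\lambda v,\ \mu\lambda),\qquad t\in\ell^\infty,\ \mu\in\mathbb C,\ v\in(\ell^1)^\perp\subset c_0^{(2m)}.\tag{5}$$
Such a $T$ is implemented iff $v=0$.

*Proof.* **Step 1: every module map has the form (5).** Write $T(x,0)=(T_1x,\tau(x))$ and $T(0,1)=(v,\mu)$. Apply $T$ to $e_n\cdot(e_n,0)=(e_n,0)$. The second coordinate gives $\tau(e_n)=\varphi(e_n)\tau(e_n)=0$, so $\tau=0$ by density. The first gives $T_1e_n=e_n\cdot T_1e_n=t_ne_n$ by (4), with $|t_n|\le\|T\|$, so $T_1x=tx$. Since $e_n\cdot(0,1)=0$, also $e_n\cdot v=0$ for all $n$. By (4), $\langle v,e_n^*\rangle=0$ for all $n$, and the $e_n^*$ span a dense subspace of $\ell^1$.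

**Step 2: every map (5) is a module map.** The map $(x,\lambda)\mapsto(tx,\mu\lambda)$ clearly is one. For $T_v(x,\lambda)=(\lambda v,0)$: by (4), linearity and continuity, $b\cdot v=0$ for $b\in c_0$. Writing $a=\varphi(a)e+(a-\varphi(a)e)$ we get $a\cdot v=\varphi(a)v$ for $a\in c$. So $T_v(a\xi)=(\varphi(a)\lambda v,0)=a\cdot T_v\xi$ for $\xi=(x,\lambda)$.

**Step 3: maps with $v=0$ are implemented.** We approximate the multiplier $(t,\mu)$ by elements of $c$. Put
$$b_N=\sum_{n\le N}t_ne_n+\mu\Bigl(e-\sum_{n\le N}e_n\Bigr)\in c,\qquad \|b_N\|\le\max(\|t\|_\infty,|\mu|).$$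
For $\xi=(x,\lambda)$ we have $R_\xi b_N=(b_Nx,\mu\lambda)$, and $\|b_Nx-tx\|\le\sup_{n>N}|\mu-t_n||x_n|\to0$. Let $u\in c^{**}$ be a weak* cluster point of $(b_N)$. As $R_\xi^{**}$ is weak*-continuous, $R_\xi^{**}u=(tx,\mu\lambda)=T\xi$. Regard $u$ as an element of $c^{(2m)}$: by (D2) $R_\xi^{(2m)}u=T\xi$, and $a\cdot u=u\cdot a$ because $c^{(2m)}$ is symmetric.

**Step 4: maps with $v\ne0$ are not implemented.** The operator $R_{(0,1)}:b\mapsto(0,\varphi(b))$ has rank one, so by (D3) $R^{(2m)}_{(0,1)}u=\langle u,\varphi\rangle(0,1)\in\{0\}\oplus\mathbb C$ for every $u\in c^{(2m)}$. If $T$ is implemented, then $(v,\mu)=T(0,1)\in\{0\}\oplus\mathbb C$, so $v=0$. $\square$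

## 6. Proof of Theorem A

**Step 1: when $(\ell^1)^\perp\subset c_0^{(2m)}$ vanishes.** For $m=1$, $c_0^{**}=(\ell^1)^*$ and $(\ell^1)^\perp=0$. For $m=2$, $c_0^{(4)}$ is the dual of $c_0^{(3)}=(\ell^\infty)^*$, in which $\ell^1$ is a proper closed subspace, so $(\ell^1)^\perp\neq0$ by (D4). One can even write down an element:
$$v(\psi)=\psi(e)-\sum_{n}\psi(e_n)\qquad(\psi\in(\ell^\infty)^*).$$
Choosing unimodular $\epsilon_n$ with $\epsilon_n\psi(e_n)=|\psi(e_n)|$, we have $\sum_{n\le N}|\psi(e_n)|=\psi(\sum_{n\le N}\epsilon_ne_n)\le\|\psi\|$, so $v$ is well defined with $\|v\|\le2$. If $\psi$ comes from $f\in\ell^1$, then $v(\psi)=\sum f_n-\sum f_n=0$. If $\omega$ is the limit along a free ultrafilter, then $v(\omega)=1-0=1$. For $m\ge2$ the canonical embedding $c_0^{(4)}\to c_0^{(2m)}$ does not change the pairing with $\ell^1$, so it carries this $v$ to a nonzero element of $(\ell^1)^\perp\subset c_0^{(2m)}$. Hence $(\ell^1)^\perp=0$ iff $m=1$.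

**Step 2: level 2 and level 4.** For $m=1$, (5) has $v=0$ only, so by Lemma 5 all module maps are implemented. With Lemma 4 and Lemma 3(ii), $A$ is $2$-weakly amenable. For $m=2$, $T_v$ with $v\neq0$ is not implemented, so by Lemma 3(i) $A$ is not $4$-weakly amenable. The derivation that is not inner is $D(a,x,\lambda)=(0,\lambda v,0)$.

**Step 3: the cohomology at level $2m$.** Let $D:A\to A^{(2m)}$ be a continuous derivation. In the proof of Lemma 3(ii) we have $d=0$ from the start, by Lemma 4, so $D(a,\xi)=(0,a\cdot\Xi+T\xi)$ with $T\in\mathrm{Hom}_c(X,X^{(2m)})$. Since $\delta_{(0,\Xi)}(a,\xi)=(0,a\cdot\Xi)$, $D$ is inner iff $(a,\xi)\mapsto(0,T\xi)$ is. By the proof of Lemma 3(i) this forces $T$ to be implemented; conversely, if $u$ implements $T$, then $\delta_{(-u,0)}(a,\xi)=(0,T\xi)$. Conversely to the form of $D$, every $\Xi$ and every module map $T$ occur. So the linear map $D\mapsto v$, with $v$ from (5), is onto $(\ell^1)^\perp$, and by Lemma 5 its kernel consists exactly of the inner derivations. Thus $H^1(A,A^{(2m)})\cong(\ell^1)^\perp\subset c_0^{(2m)}$,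 which by Step 1 is $0$ iff $m=1$.

**Step 4: odd levels $n=2m-1$.** Let $D:A\to A^{(2m-1)}$ be a continuous derivation, $D(a,0)=(d(a),s(a))$, $D(0,\xi)=(g(\xi),T\xi)$. Now use (2). The product $(a,0)(b,0)$ gives
$$(d(ab),s(ab))=(d(a)\cdot b,\ s(a)\cdot b)+(a\cdot d(b),\ 0).$$
So $d$ is a derivation into the symmetric module $c^{(2m-1)}$, and $d=0$. Also $s(ab)=s(a)\cdot b$, and with $a=e$ we get $s(b)=s\cdot b$, where $s$ now denotes $s(e)$. From $(0,\xi)(e,0)=0$,
$$0=D(0,\xi)\cdot(e,0)+(0,\xi)\cdot D(e,0)=(g(\xi),T\xi)+(R_\xi^{(2m-1)}s,0),$$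
so $T=0$ and $g(\xi)=-R_\xi^{(2m-1)}s$. Therefore $D(a,\xi)=(-R_\xi^{(2m-1)}s,\ s\cdot a)$. By (2),
$$\delta_{(0,-s)}(a,\xi)=(a,\xi)\cdot(0,-s)-(0,-s)\cdot(a,\xi)=(-R_\xi^{(2m-1)}s,0)+(0,s\cdot a)=D(a,\xi).$$
So $D$ is inner. This proves Theorem A. $\blacksquare$

## 7. From $c_0$ to a Banach space $E$: adding the approximable operators

For Theorems B and C we want to replace $c_0$ by another $c$-module $E$ and keep $X=E\oplus\mathbb C$. With $B=c$ alone this can fail already at level $2$. For example, let $c$ act on $E$ by $ax=\varphi(a)x$. Then every bounded operator $E\to E^{**}$ is a module map, while $R_\xi b=\varphi(b)\xi$ and (D3) show that an implemented map is a scalar multiple of the canonical embedding on $E$. So $c\oplus(E\oplus\mathbb C)$ is not $2$-weakly amenable if $\dim E\ge2$, just like $A_2$. The cure is that of $A_3$: enlarge $B$ until the only module maps $E\to E^{(2m)}$ are scalars. We add to $c$ the finite-rank operators on $E$ and their limits. The price is that we must prove that the enlarged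 $B$ is $2m$-weakly amenable.

**Definition (BAP).** A Banach space $E\ne0$ satisfies (BAP) if there is a bounded net $(f_\alpha)$ of finite-rank operators on $E$ with $f_\alpha\to I$ strongly on $E$ and $f_\alpha^*\to I$ strongly on $E^*$.

If $E$ has a shrinking basis, the basis projections $P_n$ will do: $P_nx\to x$, and $P_n^*g\to g$ is what shrinking means. On $c_0$ the coordinate projections work, since they converge strongly on $\ell^1$. On $\ell^1$ the coordinate projections do not serve: $\|e-P_n^*e\|=1$ in $\ell^\infty$.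

Fix $E$ with (BAP) and a contractive unital homomorphism $\Lambda:c\to\mathcal B(E)$; write $ax=\Lambda(a)x$. Let $\mathcal A$ be the operator-norm closure of the finite-rank operators on $E$, and $x\otimes g$ the operator $z\mapsto g(z)x$. Since $f_\alpha(x\otimes g)=f_\alpha x\otimes g$ and $(x\otimes g)f_\alpha=x\otimes f_\alpha^*g$, and the net is bounded, $(f_\alpha)$ is a bounded two-sided approximate identity of $\mathcal A$. Put
$$B=\mathcal A\oplus c,\quad(\alpha,a)(\beta,b)=(\alpha\beta+\Lambda(a)\beta+\alpha\Lambda(b),\ ab),\quad\|(\alpha,a)\|=\|\alpha\|+\|a\|.$$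
The map $(\alpha,a)\mapsto(\alpha+\Lambda(a),a)$ is injective and multiplicative into $\mathcal B(E)\oplus c$, so the product is associative. The norm is submultiplicative because $\Lambda$ is contractive. The unit is $1=(0,e)$; $\mathcal A$ is a closed ideal, $c$ is a subalgebra, and $B/\mathcal A\cong c$. The algebra $B$ acts contractively and unitally on $E$ by $(\alpha,a)x=\alpha x+\Lambda(a)x$, and it has the character $\varphi(\alpha,a)=\lim a$. Let
$$X=E\oplus\mathbb C,\qquad b(x,\lambda)=(bx,\varphi(b)\lambda),\qquad A_E=B\oplus X \text{ (triangular)},$$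
$$K_m(E)=\{v\in E^{(2m)}:\ \mathcal A\cdot v=0,\ c_0\cdot v=0\}.$$

**Theorem 6.** For each $m\ge1$: $A_E$ is $2m$-weakly amenable iff $K_m(E)=0$.

The proof occupies Sections 8 and 9. We need amenability of $c$: every continuous derivation from $c$ into a dual Banach $c$-bimodule is inner. For commutative C*-algebras this is in B. E. Johnson, *Cohomology in Banach algebras*, Mem. AMS 127, 1972. In our case the modules are unital, and there is a short direct argument.

**Lemma 7.** Let $V$ be a Banach $c$-bimodule on whose dual $V^*$ the unit $e$ acts as the identity on both sides. Then every continuous derivation $D:c\to V^*$ is inner.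

*Proof.* Let $G_N$ be the finite group of elements $\sum_{n\le N}\epsilon_ne_n+\epsilon(e-\sum_{n\le N}e_n)$ with $\epsilon_n,\epsilon\in\{1,-1\}$. It spans $\mathrm{span}\{e,e_1,\dots,e_N\}$, because $e-g=2e_n$ for suitable $g$, and $G_N\subset G_{N+1}$. Put $w_N=|G_N|^{-1}\sum_{g\in G_N}D(g)\cdot g^{-1}$, a bounded sequence in $V^*$. For $h\in G_N$,
$$D(hg)\cdot(hg)^{-1}=D(h)\cdot h^{-1}+h\cdot\bigl(D(g)\cdot g^{-1}\bigr)\cdot h^{-1}.$$
Averaging over $g$ gives $w_N=D(h)\cdot h^{-1}+h\cdot w_N\cdot h^{-1}$, so $D(h)=w_N\cdot h-h\cdot w_N$. Let $w$ be a weak* cluster point of $(w_N)$. For $h\in G_M$ the last formula holds for all $N\ge M$, so $D(h)=w\cdot h-h\cdot w=\delta_{-w}(h)$. The union of the $G_M$ spans a dense subspace of $c$, so $D=\delta_{-w}$. $\square$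

## 8. Derivations from $\mathcal A\oplus c$ into its even duals

**Lemma 8.** $B=\mathcal A\oplus c$ is $2m$-weakly amenable for all $m\ge1$.

*Proof.* Let $D:B\to B^{(2m)}$ be a continuous derivation.

**Step 1: push $D$ into $\mathcal A^{(2m)}$.** The quotient map $\pi:B\to c$ is a bimodule map, where $B$ acts on $c$ through $\pi$. So $\pi^{(2m)}:B^{(2m)}=\mathcal A^{(2m)}\oplus c^{(2m)}\to c^{(2m)}$ is a bimodule map with kernel the sub-bimodule $\mathcal A^{(2m)}$. Let $\bar D=\pi^{(2m)}D$, a derivation into a bimodule on which $\mathcal A$ acts as $0$. Then $\bar D(\alpha\beta)=0$ for $\alpha,\beta\in\mathcal A$. Products are dense in $\mathcal A$, because $f_\alpha\beta\to\beta$, so $\bar D|_{\mathcal A}=0$. The restriction $\bar D|_c$ is a derivation $c\to c^{(2m)}$, which is $0$ by Lemma 4. Hence $\bar D=0$ and $D(B)\subset\mathcal A^{(2m)}$.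

**Step 2: make $D$ inner on $\mathcal A$.** Let $W=\mathcal A^{(2m-1)}$, so $\mathcal A^{(2m)}=W^*$. Let $W_0=\overline{\mathrm{span}}\,\mathcal AW\mathcal A$, a closed $\mathcal A$-sub-bimodule of $W$. We identify $W_0$, then $W_0^*$, and show that derivations into $W_0^*$ are inner. What remains will take values in $W_0^\perp$, where all two-sided products vanish.

For $x\in E$ and $h\in E^*$ let $\theta_{x,h}\in\mathcal A^*$, $\theta_{x,h}(a)=h(ax)$. Let $b=x\otimes g$, $b'=y\otimes h$, $\Phi\in W$, $u\in\mathcal A^{(2m-2)}$. Then $(b\cdot\Phi\cdot b')(u)=\Phi(b'\cdot u\cdot b)$. For $a\in\mathcal A$ we have $b'ab=\theta_{x,h}(a)\,y\otimes g$. So $a\mapsto b'ab$ has rank one, and by (D3) $b'\cdot u\cdot b=\langle\theta_{x,h},u\rangle\,y\otimes g$. Hence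
$$b\cdot\Phi\cdot b'=\Phi(y\otimes g)\,\theta_{x,h}.$$
The rank-one operators span a dense subspace of $\mathcal A$, and for $y,g\ne0$ some $\Phi$ has $\Phi(y\otimes g)\ne0$. So $W_0$ is the closed span of the $\theta_{x,h}$ in $\mathcal A^*\subset W$.

**Step 2a: $W_0^*\cong\mathcal B(E,E^{**})$.** For $w\in W_0^*$ define $\hat w\in\mathcal B(E,E^{**})$ by $\langle\hat wx,h\rangle=w(\theta_{x,h})$. This is possible since $\|\theta_{x,h}\|\le\|x\|\|h\|$. The map $w\mapsto\hat w$ is bounded, and injective because the $\theta_{x,h}$ span a dense subspace. From $(\theta_{x,h}\cdot b)(a)=h(bax)$ and $(b\cdot\theta_{x,h})(a)=h(abx)$ we read off $\theta_{x,h}\cdot b=\theta_{x,b^*h}$ and $b\cdot\theta_{x,h}=\theta_{bx,h}$. Therefore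
$$(b\cdot w)^\wedge=b^{**}\hat w,\qquad(w\cdot b)^\wedge=\hat wb .$$
For surjectivity let $T\in\mathcal B(E,E^{**})$ and let $\tau=\sum_i\theta_{x_i,h_i}$ be a finite sum. As $f_\alpha$ has finite rank, $f_\alpha^{**}T$ is a finite-rank operator from $E$ into $E$, and
$$\tau(f_\alpha^{**}T)=\sum_i\langle Tx_i,f_\alpha^*h_i\rangle\longrightarrow\sum_i\langle Tx_i,h_i\rangle .$$
This is where $f_\alpha^*\to I$ is used. So $|\sum_i\langle Tx_i,h_i\rangle|\le\sup_\alpha\|f_\alpha\|\,\|T\|\,\|\tau\|$. In particular the sum depends only on $\tau$, and it defines a bounded functional $w$ on $W_0$ with $\hat w=T$.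

**Step 2b: every continuous derivation $\Delta:\mathcal A\to\mathcal B(E,E^{**})$ is inner.** Here $b\cdot S=b^{**}S$ and $S\cdot b=Sb$. Fix $y_0\in E$, $g_0\in E^*$ with $g_0(y_0)=1$. Then $x\otimes h=(x\otimes g_0)(y_0\otimes h)$, and the derivation rule, applied to $z\in E$, gives
$$\Delta(x\otimes h)z=h(z)T_1x+\langle T_2z,h\rangle x,\qquad T_1x=\Delta(x\otimes g_0)y_0,\quad\langle T_2z,h\rangle=\langle\Delta(y_0\otimes h)z,g_0\rangle,\tag{6}$$
with $T_1,T_2\in\mathcal B(E,E^{**})$. Now use $(x\otimes g)(y\otimes h)=g(y)\,x\otimes h$: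
$$g(y)\Delta(x\otimes h)=\Delta(x\otimes g)(y\otimes h)+(x\otimes g)^{**}\Delta(y\otimes h).$$
Apply this to $z$ and insert (6). The left side is $g(y)h(z)T_1x+g(y)\langle T_2z,h\rangle x$. The right side is
$$h(z)\bigl[g(y)T_1x+\langle T_2y,g\rangle x\bigr]+\bigl[h(z)\langle T_1y,g\rangle+\langle T_2z,h\rangle g(y)\bigr]x .$$
After cancellation $0=h(z)\bigl(\langle T_2y,g\rangle+\langle T_1y,g\rangle\bigr)x$ for all choices, so $T_2=-T_1$. Then (6) reads $\Delta(b)=T_1b-b^{**}T_1$ for rank-one $b$, hence for all $b\in\mathcal A$ by linearity and continuity. Thus $\Delta=\delta_{-T_1}$.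

**Step 2c: lift from $W_0^*$ to $W^*$.** The restriction map $W^*\to W_0^*$ is a bimodule map. By Steps 2a and 2b, $D|_{\mathcal A}$ followed by it is $\delta_{w_0}$ with $w_0\in W_0^*$. Extend $w_0$ to $w\in W^*$ by Hahn–Banach. Then $D'=D|_{\mathcal A}-\delta_w$ is a continuous derivation of $\mathcal A$ into $V':=W_0^\perp$. This $V'$ is weak*-closed, and $\mathcal AV'\mathcal A=0$, since $(a\cdot v\cdot b)(\Phi)=v(b\cdot\Phi\cdot a)=0$ for $v\in V'$.

Fix an ultrafilter on the index set of $(f_\alpha)$ that contains all tails, and let all limits be weak* limits along it. They exist for bounded nets in $W^*$, agree with norm limits where these exist, and commute with the actions of elements of $\mathcal A$ by (D1). Put $r=\lim D'(f_\alpha)\in V'$. Expanding $D'(\beta f_\alpha)$ and $D'(f_\alpha\beta)$ and passing to the limit,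
$$D'(\beta)=\lim D'(\beta)f_\alpha+\beta r,\qquad D'(\beta)=r\beta+\lim f_\alpha D'(\beta).\tag{7}$$
Multiply the second formula on the right by $\gamma\in\mathcal A$: since $\mathcal AV'\mathcal A=0$, $D'(\beta)\gamma=r\beta\gamma$. Multiply the first formula, for $\gamma$ instead of $\beta$, on the left by $\beta$: $\beta D'(\gamma)=\beta\gamma r$. So $D'(\beta\gamma)=r\beta\gamma+\beta\gamma r$, and by density of products
$$D'(\beta)=r\beta+\beta r\qquad(\beta\in\mathcal A).$$
The sign is not that of a commutator, and we repair it with $v=\lim f_\alpha r-\lim rf_\alpha$. Indeed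
$$\beta v=\lim\beta f_\alpha r-\lim\beta rf_\alpha=\beta r-0,\qquad v\beta=\lim f_\alpha r\beta-\lim rf_\alpha\beta=0-r\beta,$$
so $D'(\beta)=\beta v-v\beta$. Altogether $D|_{\mathcal A}=\delta_{w+v}|_{\mathcal A}$ with $w+v\in\mathcal A^{(2m)}$.

**Step 3: finish on $c$.** Subtracting $\delta_{w+v}$ (as a derivation of $B$) we may assume $D:B\to W^*$ and $D|_{\mathcal A}=0$. For $a\in c$ and $\beta\in\mathcal A$ the products $a\beta,\beta a$ lie in $\mathcal A$, so $0=D(a\beta)=D(a)\beta$ and $0=D(\beta a)=\beta D(a)$. Hence $D(c)\subset V_0$, where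
$$V_0:=\{v\in W^*:\mathcal Av=v\mathcal A=0\}=\bigl(\overline{\mathrm{span}}(\mathcal AW\cup W\mathcal A)\bigr)^\perp .$$
Since $\mathcal A$ is an ideal of $B$, the closed span is a $B$-sub-bimodule of $W$. So $V_0$ is the dual of a quotient bimodule of $W$, that is, a dual Banach $c$-bimodule, and $e$ acts on it as the identity. By Lemma 7, $D|_c=\delta_{v'}|_c$ with $v'\in V_0$. Also $\delta_{v'}|_{\mathcal A}=0=D|_{\mathcal A}$. So $D=\delta_{v'}$. $\square$

## 9. A central element of $B^{**}$, and the proofs of Theorems 6 and C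

To implement the module maps $(x,\lambda)\mapsto(\kappa x,\mu\lambda)$ we need a central element of $B^{**}$ that acts as the identity on $E$ and as zero on $\mathbb C$.

**Lemma 9.** There is $\varepsilon\in\mathcal A^{**}\subset B^{**}$ with $b\cdot\varepsilon=\varepsilon\cdot b$ for all $b\in B$ and $R^{**}_{(x,\lambda)}\varepsilon=(x,0)$ for all $(x,\lambda)\in X$.

*Proof.* **Step 1: an element commuting with $\mathcal A$.** Let $\varepsilon_0\in\mathcal A^{**}$ be a weak* cluster point of $(f_\alpha)$. Since $(f_\alpha)$ is an approximate identity, $\alpha\varepsilon_0=\alpha=\varepsilon_0\alpha$ for $\alpha\in\mathcal A$.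

**Step 2: correct it so that it commutes with $c$.** For $a\in c$ and $\beta\in\mathcal A$,
$$\beta(a\varepsilon_0-\varepsilon_0a)=(\beta a)\varepsilon_0-(\beta\varepsilon_0)a=\beta a-\beta a=0,$$
and likewise $(a\varepsilon_0-\varepsilon_0a)\beta=a\beta-a\beta=0$. So $a\mapsto a\varepsilon_0-\varepsilon_0a$ is a continuous derivation of $c$ into $V_0$, the space of Step 3 above for $m=1$. By Lemma 7 it equals $\delta_{v'}|_c$ with $v'\in V_0$. Then $\varepsilon=\varepsilon_0-v'$ commutes with $c$, and still $\alpha\varepsilon=\alpha=\varepsilon\alpha$ on $\mathcal A$. So $\varepsilon$ commutes with $B$.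

**Step 3: compute the action on $X$.** Given $x\in E$, choose $\beta\in\mathcal A$ with $\beta x=x$ (for $x\ne0$, $\beta=x\otimes g$ with $g(x)=1$). Then $R_{(x,0)}b=R_{(x,0)}(b\beta)$ for $b\in B$. Passing to second adjoints, $R^{**}_{(x,0)}\varepsilon=R^{**}_{(x,0)}(\varepsilon\cdot\beta)=R_{(x,0)}\beta=(x,0)$. Finally $R_{(0,\lambda)}b=(0,\varphi(b)\lambda)$ vanishes on $\mathcal A$, so $R^{**}_{(0,\lambda)}$ vanishes on $\mathcal A^{**}$. By linearity in $(x,\lambda)$ we are done. $\square$

*Proof of Theorem 6.* **Step 1: compute the module maps.** Let $T\in\mathrm{Hom}_B(X,X^{(2m)})$, with $T(x,0)=(T_1x,\tau(x))$ and $T(0,1)=(v,\mu)$. By (D3),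
$$(x\otimes g)\cdot w=\langle w,g\rangle x\qquad(w\in E^{(2m)}).\tag{8}$$
Applying $T$ to $(x\otimes g)(y,0)=(g(y)x,0)$ gives $g(y)T_1x=\langle T_1y,g\rangle x$. Fixing $y,g$ with $g(y)=1$ we get $T_1x=\kappa x$ for a scalar $\kappa$. Since $\varphi|_{\mathcal A}=0$, $\tau(\alpha x)=0$ for $\alpha\in\mathcal A$, and $\mathcal AE=E$, so $\tau=0$. Finally $b\cdot(0,1)=\varphi(b)(0,1)$ gives $b\cdot v=\varphi(b)v$ for all $b\in B$. Taking $b\in\mathcal A$ and $b\in c_0$ we see $v\in K_m(E)$. Conversely, if $v\in K_m(E)$ and $b=(\alpha,a)$, then $b\cdot v=\alpha\cdot v+(a-\varphi(a)e)\cdot v+\varphi(a)v=\varphi(b)v$.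

**Step 2: if $K_m(E)=0$, everything is implemented.** Now $T(x,\lambda)=(\kappa x,\mu\lambda)$. Let $u=\kappa\varepsilon+\mu(1-\varepsilon)\in B^{**}\subset B^{(2m)}$, which commutes with $B$. By Lemma 9, $R_{(x,\lambda)}^{(2m)}u=\kappa(x,0)+\mu\bigl((x,\lambda)-(x,0)\bigr)=(\kappa x,\mu\lambda)$. So $T$ is implemented. By Lemmas 8 and 3(ii), $A_E$ is $2m$-weakly amenable.

**Step 3: if $0\ne v\in K_m(E)$, some map is not implemented.** By Step 1, $b\cdot v=\varphi(b)v$, so $T(x,\lambda)=(\lambda v,0)$ is a module map. As $R_{(0,1)}b=\varphi(b)(0,1)$, (D3) gives $R^{(2m)}_{(0,1)}u\in\{0\}\oplus\mathbb C$ for all $u\in B^{(2m)}$, while $T(0,1)=(v,0)$. So $T$ is not implemented, and by Lemma 3(i) $A_E$ is not $2m$-weakly amenable. $\square$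

*Proof of Theorem C.* Take $\Lambda(a)=\varphi(a)I$. Then $c_0$ acts on $E$ as $0$, and by (8) $\mathcal A\cdot v=0$ iff $v$ vanishes on $E^*$. So $K_m(E)=(E^*)^\perp\subset E^{(2m)}$. For $m=1$ this is $0$, so $A_E$ is $2$-weakly amenable by Theorem 6. If $E$ is reflexive, $E^{(2m-1)}=E^*$ and $K_m(E)=0$ for all $m$, so $A_E$ is $2m$-weakly amenable for all $m$, in particular for $m=2$. If $E$ is not reflexive, then neither is $E^*$, so $E^*$ is a proper closed subspace of $E^{***}$. Hence $K_2(E)\ne0$, and $A_E$ is not $4$-weakly amenable. $\blacksquare$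

## 10. How the obstruction splits along $E^{**}/E$

With the trivial action of Theorem C the obstruction appears at level $4$ as soon as $E$ is not reflexive. To delay it to level $2m+2$ we must let $c_0$ act so that it kills nothing in $E^{(2n)}$ for $n\le m$. For a unital contractive left Banach $c$-module $Z$ put
$$N_n(Z)=\{v\in Z^{(2n)}:c_0\cdot v=0\}\qquad(n\ge0).$$
The canonical embeddings give $N_n(Z)\subset N_{n+1}(Z)$. By (4), $N_n(c_0)=(\ell^1)^\perp\subset c_0^{(2n)}$ for $n\ge1$, which is $0$ iff $n=1$ by Section 6.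

**Lemma 10.** Let $E$ be a Banach $c$-module and $Y=E^{**}/E$. Then for $n\ge1$
$$N_{n+1}(E)\cong N_n(E)\oplus N_n(Y).\tag{9}$$

*Proof.* Let $j:E\to E^{**}$ and $i:E^*\to E^{***}$ be the canonical embeddings. For $f\in E^*$, $(j^*if)(x)=(if)(jx)=f(x)$, so $j^*i=\mathrm{id}$. Hence $E^{***}=i(E^*)\oplus\ker j^*$ as $c$-modules, and $\ker j^*=(jE)^\perp\cong Y^*$ by (D4). So $E^{(3)}\cong E^{(1)}\oplus Y^{(1)}$. Taking $2n-1$ further duals, $E^{(2n+2)}\cong E^{(2n)}\oplus Y^{(2n)}$ as $c$-modules. A vector is killed by $c_0$ iff both its components are. $\square$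

Formula (9) tells us what to build. Suppose we had a module $E$ with $E^{**}/E\cong c_0$ and $N_1(E)=0$. Then $N_2(E)\cong N_1(E)\oplus N_1(c_0)=0$, but $N_3(E)\cong N_2(E)\oplus N_2(c_0)\ne0$. The obstruction has moved up one step. So we need, for a given module $Z$, a module $J(Z)$ whose bidual exceeds it by exactly $Z$, and for which (BAP) holds.

## 11. James-type sums: modules with $E^{**}/E\cong Z$

Let $Z$ be a unital contractive Banach $c$-module with finite-dimensional submodules $Z_1\subset Z_2\subset\cdots$ whose union is dense. For $v=(v_j)$ with $v_j\in Z_j$, let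
$$\|v\|_J^2=\sup\Bigl\{\sum_{i=1}^r\|v_{p_i}-v_{p_{i-1}}\|^2+\|v_{p_r}\|^2:\ r\ge0,\ 1\le p_0<\dots<p_r\Bigr\},$$
and let $G=\{v:\|v\|_J<\infty\}$. We call $p_0<\dots<p_r$ a chain.

As an example take $Z=Z_j=\mathbb C$. The constant sequence $1$ has norm $1$, and so has $(1,\dots,1,0,0,\dots)$. The alternating sequence $1,-1,1,\dots$ is not in $G$, since the chain $1<2<\dots<M$ gives $4(M-1)+1$. So $G$ consists of sequences of bounded quadratic variation. These converge, and the limit is the one extra dimension that $G$ will have over the null sequences in it.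

For each chain the square root of the sum is a seminorm, and $\|v_j\|\le\|v\|_J$. So $\|\cdot\|_J$ is a norm. $G$ is complete: a Cauchy sequence $(v^{k})$ converges coordinatewise to some $v$ with $v_j\in Z_j$, and for each chain seminorm $\sigma$, $\sigma(v^k-v)=\lim_l\sigma(v^k-v^l)\le\sup_{l\ge k}\|v^k-v^l\|_J$. So $v\in G$ and $v^k\to v$. The algebra $c$ acts contractively and unitally on $G$ by $(av)_j=av_j$.

If $v\in G$, then $(v_j)$ is Cauchy. Otherwise there are $\delta>0$ and $p_1<q_1<p_2<q_2<\cdots$ with $\|v_{q_k}-v_{p_k}\|>\delta$, and the chain $p_1<q_1<\dots<p_k<q_k$ gives $\|v\|_J^2\ge k\delta^2$ for every $k$. So $L(v)=\lim v_j$ defines a contractive module map $L:G\to Z$. Put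
$$J(Z)=E:=\ker L,\qquad P_nv=(v_1,\dots,v_n,0,0,\dots).$$

**Proposition 11.** Let $E=J(Z)$. Then $E$ is a unital contractive Banach $c$-module, the $P_n$ are contractive finite-rank operators on $E$ commuting with $c$, and the $P_nE$ are increasing finite-dimensional submodules with dense union. Moreover $P_n\to I$ strongly on $E$ and $P_n^*\to I$ strongly on $E^*$; in particular $E$ satisfies (BAP) if $Z\ne0$. Finally $E^{**}\cong G$ and $E^{**}/E\cong Z$ as $c$-modules.

*Proof.* **(a) $\|P_nv\|_J\le\|v\|_J$ and $\|v\|_J=\sup_n\|P_nv\|_J$ for every sequence $v$ with $v_j\in Z_j$.** Take a chain $p_0<\dots<p_r$ and let $p_s$ be its last member $\le n$. The sum for $P_nv$ is $\sum_{i\le s}\|v_{p_i}-v_{p_{i-1}}\|^2+\|v_{p_s}\|^2$. This is clear if $s=r$, and if $s<r$ the last term comes from the increment from $p_s$ to $p_{s+1}$. It is at most $\|v\|_J^2$. If no member is $\le n$, the sum is $0$. For the second claim, the sums of a chain for $v$ and for $P_{p_r}v$ are equal. Clearly $P_nv\in E$ and $P_nE=Z_1\oplus\dots\oplus Z_n$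 (as a vector space), and $P_n$ commutes with $c$.

**(b) $P_nv\to v$ for $v\in E$.** Let $\rho_n=\sup\sum_{i=1}^r\|v_{p_i}-v_{p_{i-1}}\|^2$ over chains with $p_0>n$. It decreases in $n$. If $\rho_n>\delta>0$ for all $n$, we choose chains one beyond the other, each with sum $>\delta$. Concatenating $k$ of them gives $\|v\|_J^2\ge k\delta$, a contradiction. So $\rho_n\to0$. For a chain, let $p_s$ be its first member $>n$. For $v-P_nv$ it contributes at most $\|v_{p_s}\|^2$ (entering, if $s\ge1$), then at most $\rho_n$, then $\|v_{p_r}\|^2$; it contributes $0$ if no member is $>n$. So $\|v-P_nv\|_J^2\le2\sup_{j>n}\|v_j\|^2+\rho_n\to0$, because $v_j\to0$.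

**(c) An upper estimate: if $w=\sum_{k\le M}w_k$ with $w_k\in E$ supported in successive disjoint intervals $I_k$, then $\|w\|_J^2\le5\sum_k\|w_k\|_J^2$.** Add to a chain a terminal point $p_{r+1}=\infty$ with $w_\infty=0$, so that its sum becomes $\sum_{i=1}^{r+1}\|w_{p_i}-w_{p_{i-1}}\|^2$. The points of the chain in $I_k$ are consecutive, and the increments with both ends in $I_k$ contribute at most $\|w_k\|_J^2$. Any other increment is at most $2\|w_{p_i}\|^2+2\|w_{p_{i-1}}\|^2$. Among the points in $I_k$, only the first can be the right endpoint of such an increment, and only the last the left endpoint, each at most once. So $I_k$ contributes here at most $4\|w_k\|_J^2$. Points outside all $I_k$ contribute $0$.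

**(d) $P_n^*g\to g$ for $g\in E^*$.** Otherwise there are $\delta>0$ and infinitely many $n$ with $\|g-P_n^*g\|>\delta$. For such an $n$ there is $x\in E$ with $\|x\|_J\le1$ and $|g((I-P_n)x)|>\delta$. By (b) there is $n'>n$ with $|g(P_{n'}(I-P_n)x)|>\delta$. The vector $P_{n'}(I-P_n)x$ is supported in $(n,n']$ and has norm at most $2$. Doing this inductively with $n_k<n_k'\le n_{k+1}$, and multiplying by unimodular scalars, we get $w_k$ supported in $(n_k,n_k']$ with $\|w_k\|_J\le2$ and $g(w_k)>\delta$. By (c), $\|\sum_{k\le M}w_k/k\|_J^2\le20\sum_kk^{-2}$ is bounded, while $g(\sum_{k\le M}w_k/k)\ge\delta\sum_{k\le M}1/k\to\infty$. This is a contradiction.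

**(e) $E^{**}\cong G$ isometrically as $c$-modules, with $E\subset E^{**}$ corresponding to $E\subset G$.** Let $F\in E^{**}$. As $P_n$ has finite rank, $P_n^{**}F\in P_nE$. As $P_kP_n=P_k$ for $k\le n$, these vectors are coherent, so there is a unique sequence $v$ with $P_nv=P_n^{**}F$ for all $n$. By (a), $\|v\|_J=\sup_n\|P_n^{**}F\|\le\|F\|$, so $v\in G$. By (d), $\langle P_n^{**}F,g\rangle=\langle F,P_n^*g\rangle\to\langle F,g\rangle$, so $\|F\|\le\sup_n\|P_n^{**}F\|=\|v\|_J$. Thus $F\mapsto v$ is isometric. It is onto: given $v\in G$, the sequence $(P_nv)$ is bounded in $E$. Let $F$ be a weak* cluster point. Then $P_k^{**}F$ is a cluster point of $P_kP_nv$, which equals $P_kv$ for $n\ge k$, so $P_k^{**}F=P_kv$. Since $c$ commutes with the $P_n$, $P_n^{**}(a\cdot F)=a\cdot P_n^{**}F=P_n(av)$, so the map is a module map. For $F=v\in E$ it returns $v$.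

**(f) $E^{**}/E\cong Z$.** By (e) this quotient is $G/\ker L$, so we show that $L$ is onto and open. If $z\in Z_i$, the sequence that is $0$ for $j<i$ and $z$ for $j\ge i$ has norm at most $\sqrt2\|z\|$ (one increment and the last term), and $L$ maps it to $z$. So $L$ maps the ball of radius $\sqrt2$ of $G$ onto a set that contains a dense subset of the unit ball of $Z$. Given $\|z\|\le1$, choose $v^0$ with $\|v^0\|_J\le\sqrt2$ and $\|z-Lv^0\|\le\frac12$, then $v^1$ with $\|v^1\|_J\le\frac{\sqrt2}{2}$ and $\|z-Lv^0-Lv^1\|\le\frac14$, and so on. The sum $\sum v^k$ converges in $G$ to some $v$ with $\|v\|_J\le2\sqrt2$ and $Lv=z$.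

It remains to collect. $E$ is a closed submodule of $G$. The $P_nE$ are increasing finite-dimensional submodules with dense union by (b). If $Z\ne0$, some $Z_j\neq0$, so $E\ne0$, and (BAP) holds with $f_n=P_n$ by (a), (b), (d). $\square$

## 12. Proof of Theorem B

Proposition 11 says that $J(Z)$ has again the structure required of $Z$, so $J$ can be iterated. Let $E_1=c_0$ with multiplication by $c$ and the submodules $\mathrm{span}\{e_1,\dots,e_j\}$; it satisfies (BAP) with the coordinate projections. Let $E_{m+1}=J(E_m)$, with its submodules $P_nE_{m+1}$. Then every $E_m$ satisfies (BAP), is a unital contractive $c$-module, and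
$$E_{m+1}^{**}/E_{m+1}\cong E_m\quad\text{as $c$-modules}.$$
For instance, an element of $E_2=J(c_0)$ is a sequence $(v_j)$ with $v_j\in\mathrm{span}\{e_1,\dots,e_j\}$, that is, a triangular array, with $v_j\to0$ and $\|v\|_J<\infty$.

**Lemma 12.** For $m,n\ge1$: $N_n(E_m)=0$ iff $n\le m$.

*Proof.* The case $m=1$ was noted in Section 10. Let $m\ge2$ and assume the claim for $m-1$.

**Step 1: $N_1(E_m)=0$.** By Proposition 11, $E_m^{**}\cong G$, where $G$ is built on $Z=E_{m-1}$. If $v\in G$ and $c_0v=0$, then $c_0v_j=0$ for every $j$, so $v_j\in N_0(E_{m-1})\subset N_1(E_{m-1})=0$. Hence $v=0$.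

**Step 2: climb with (9).** Since $E_m^{**}/E_m\cong E_{m-1}$, iterating (9) gives for $n\ge1$
$$N_{n+1}(E_m)\cong N_1(E_m)\oplus\bigoplus_{i=1}^nN_i(E_{m-1}).$$
By Step 1 and the induction hypothesis this is $0$ iff $n\le m-1$, that is, iff $n+1\le m$. Together with Step 1 this is the claim for $m$. $\square$

*Proof of Theorem B.* Fix $m$, let $E=E_m$ and let $\Lambda$ be the given action of $c$. We show that $K_n(E)=N_n(E)$ for $n\ge1$. The inclusion $K_n(E)\subset N_n(E)$ is clear. Let $v\in N_n(E)$. The adjoint of the canonical embedding $E^*\to E^{(2n-1)}$ is a module map $E^{(2n)}\to E^{**}$, so it sends $v$ into $N_1(E)$, which is $0$ by Lemma 12. This means $\langle v,g\rangle=0$ for all $g\in E^*$. By (8), $(x\otimes g)\cdot v=\langle v,g\rangle x=0$, and by linearity and continuity $\mathcal A\cdot v=0$. So $v\in K_n(E)$.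

By Theorem 6, $A_{E_m}$ is $2n$-weakly amenable iff $N_n(E_m)=0$, and by Lemma 12 this holds iff $n\le m$. In particular $A_{E_m}$ is $2m$-weakly amenable and not $(2m+2)$-weakly amenable. $\blacksquare$
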